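\title{The growth exponents of diagonals of $\mathbb{N}$-rational series are the dyadic rationals}

\begin{abstract}
The diagonal coefficients of an $\mathbb{N}$-rational power series grow like $\lambda^n n^{\alpha}(\log n)^{\beta}$, up to a bounded oscillating factor, and it has been conjectured that $\alpha$ is always a half-integer. We disprove this with a series in three variables for which $\alpha=-\frac14$, and we show that the pairs $(\alpha,\beta)$ that occur are exactly those in $\mathbb{Z}[\frac12]\times\mathbb{N}$. For the proof we write the coefficients as sums of products of binomial coefficients over the lattice points of a dilating polytope, and we identify $\alpha$ as the value of a linear program whose constraints compare one scale with another scale or with its double.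
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathbb{N}=\{0,1,2,\dots\}$. A formal power series $F\in\mathbb{N}[[x_1,\dots,x_m]]$ is \emph{$\mathbb{N}$-rational} if it belongs to the smallest class of series that contains every polynomial with coefficients in $\mathbb{N}$ and is closed under addition, multiplication and \emph{quasi-inversion} $G\mapsto 1/(1-G)=\sum_{l\ge0}G^l$, where $G$ has zero constant term. None of these operations subtracts. The \emph{diagonal} of $F=\sum c_{i_1,\dots,i_m}x_1^{i_1}\cdots x_m^{i_m}$ is $\operatorname{diag}F=\sum_{n\ge0}c_{n,\dots,n}\,t^n$. We call $(a_n)_{n\ge0}$ an \emph{$\mathbb{N}$-diagonal sequence} if $\sum_n a_nt^n=\operatorname{diag}F$ for an $\mathbb{N}$-rational $F$ in some number $m\ge1$ of variables. The conjecture below is posed in \cite{notes} for these sequences, under the name \emph{binomial sums of type~(5)}. We will use three basic facts.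
\begin{itemize}
\item[(E1)] The coefficient of $x^iy^j$ in $1/(1-x-y)$ is $\binom{i+j}{i}$, so $\binom{2n}{n}\sim 4^n(\pi n)^{-1/2}$ is $\mathbb{N}$-diagonal.
\item[(E2)] The sequence $n+1$ is the diagonal sequence of $1/(1-x)^2$.
\item[(E3)] If $(a_n)$ and $(b_n)$ are the diagonal sequences of $F(x)$ and $G(y)$ in disjoint sets of variables, then $(a_nb_n)$ is the diagonal sequence of $F(x)G(y)$.
\end{itemize}

To speak of the growth of such a sequence one must allow for oscillation: the diagonal sequence of $1/(1-x^2)$ is $\frac12(1+(-1)^n)$. We say that a sequence $(a_n)$, not eventually zero, has \emph{growth type} $(\lambda,\alpha,\beta)$, where $\lambda>0$, $\alpha\in\mathbb{R}$ and $\beta\in\mathbb{N}$, if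
\begin{equation}\label{eq:type}
a_n=\lambda^n n^{\alpha}(\log n)^{\beta}\bigl(c_n+o(1)\bigr)\qquad(n\to\infty)
\end{equation}
for some nonzero exponential sum $c_n=\sum_{j=1}^{g}C_j\omega_j^n$ with distinct $\omega_j\in\mathbb{C}$, $|\omega_j|=1$, and all $C_j\ne0$. The growth type is unique, because it can be read off from upper limits.

\begin{lemma}\label{lem:limsup}
If $(a_n)$ has growth type $(\lambda,\alpha,\beta)$, then, with $\log0=-\infty$,
\[
\lambda=\limsup_{n}|a_n|^{1/n},\qquad \alpha=\limsup_n\frac{\log|a_n|-n\log\lambda}{\log n},\qquad \beta=\limsup_n\frac{\log|a_n|-n\log\lambda-\alpha\log n}{\log\log n}.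
\]
\end{lemma}

\begin{proof}
For $i\ne j$ the geometric sums $\sum_{n<N}(\omega_i\overline{\omega_j})^n$ are bounded in $N$, so $\frac1N\sum_{n<N}|c_n|^2\to\sum_j|C_j|^2>0$. Hence $c_n$ does not tend to $0$; it is also bounded. So $|a_n|\le C\lambda^nn^\alpha(\log n)^\beta$ for all large $n$, and $|a_n|\ge\delta\lambda^nn^\alpha(\log n)^\beta$ for some $\delta>0$ and infinitely many $n$. The three formulas follow.
\end{proof}

The following result is known, and we use it without proof.

\begin{theorem}\label{thm:known}
Let $\sum a_nt^n$ be the diagonal of a rational function in $\mathbb{Q}(x_1,\dots,x_m)$ that is regular at the origin, so that it is a power series. If $(a_n)$ is real and not eventually zero, then $(a_n)$ has a growth type $(\lambda,\alpha,\beta)$ with $\lambda\in\overline{\mathbb{Q}}$, $\alpha\in\mathbb{Q}$ and $\beta\in\mathbb{N}$.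
\end{theorem}

An $\mathbb{N}$-rational series is a quotient $A/B$ of polynomials with $B(0)\neq0$: this form is preserved by sums and products, and $1/(1-A/B)=B/(B-A)$ when $A(0)=0$. So every $\mathbb{N}$-diagonal sequence that is not eventually zero has a growth type, and one may ask which rational numbers $\alpha$ occur. By (E1)--(E3), the sequences $(n+1)^{A}\binom{2n}{n}^{B}$ give every $\alpha=A-\frac B2\in\frac12\mathbb{Z}$. There is also a heuristic reason to expect nothing else. As we will see in Section~\ref{sec:sums}, $a_n$ is a sum of products of binomial coefficients over the lattice points of a polytope of size $n$. By Stirling's formula, a binomial coefficient whose arguments are of order $n$ contributes $n^{-1/2}$ times an exponential, and one with a bounded argument contributes an integer power of $n$. Summing around the largest terms contributes $n$ in a direction in which the exponential is constant, $n^{1/2}$ in a direction in which it decays like a Gaussian, and $1$ in a direction in which it decays geometrically. All of these are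 half-integer powers of $n$.

\medskip
\noindent\textbf{Conjecture} (\cite[Conjecture 88 (GP)]{notes})\textbf{.} \emph{If $(a_n)$ is an $\mathbb{N}$-diagonal sequence that is not eventually zero, then the exponent $\alpha$ in its growth type lies in $\frac12\mathbb{Z}$.}
\medskip

The heuristic considers only arguments of order $n$ and of order $1$. But a Gaussian direction produces a summation index $k$ of order $n^{1/2}$, and $k$ can itself be the argument of another binomial coefficient, which then contributes $k^{-1/2}\approx n^{-1/4}$. This disproves the conjecture.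

\begin{theorem}\label{thm:counter}
The series
\[
F(x,y,z)=\frac1{1-x-y}\cdot\frac1{1-z(1+4xy)^2}
\]
is $\mathbb{N}$-rational, and its diagonal coefficients
\[
a_n=\sum_{k=0}^n\binom{2n}{n-k}4^{\,n-k}\binom{2k}{k}
\]
satisfy $a_n=16^nn^{-1/4}\bigl(\frac{\Gamma(1/4)}{2\pi}+o(1)\bigr)$. Thus $(a_n)$ has growth type $(16,-\frac14,0)$, and the conjecture is false.
\end{theorem}

The mechanism can be iterated, giving the scales $n^{1/4},n^{1/8},\dots$, and it turns out to be the only source of new exponents. Let $\mathbb{Z}[\frac12]=\{a/2^j:a\in\mathbb{Z},\,j\in\mathbb{N}\}$ be the ring of dyadic rationals.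

\begin{theorem}\label{thm:class}
The set of pairs $(\alpha,\beta)$ that occur in the growth types of $\mathbb{N}$-diagonal sequences that are not eventually zero is exactly $\mathbb{Z}[\frac12]\times\mathbb{N}$. In particular $\alpha\in\mathbb{Z}[\frac12]$ always, and every dyadic rational occurs.
\end{theorem}

Section~\ref{sec:halving} proves Theorem~\ref{thm:counter} and constructs a sequence for each pair $(\alpha,\beta)$. Section~\ref{sec:plan} reduces the converse to a statement about an upper limit and shows the idea on nested sums; Sections~\ref{sec:sums}--\ref{sec:lp} carry it out.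

\medskip
\noindent\emph{Notation.} We write $\mathbb{R}_+=[0,\infty)$, $|\cdot|$ for the Euclidean norm, and $e_p$ for the standard basis vectors. The relation $X\asymp Y$ means $C^{-1}Y\le X\le CY$ with $C>0$ independent of $n$ and of the summation or integration variables. We set $0\log0=0$ and $0^0=1$.

\section{Halving the exponent}\label{sec:halving}

The number $4^{-n}\binom{2n}{n-k}$ is the probability that a simple random walk with $2n$ steps $\pm1$ ends at $2k$. Averaging a sequence $w_k\approx k^\gamma$ against these weights samples it at $k\approx n^{1/2}$ and should give $n^{\gamma/2}$. The first lemma confirms this; the second shows that the averaging can be done inside the class of $\mathbb{N}$-diagonal sequences.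

\begin{lemma}\label{lem:halve}
Let $w_k\ge0$ and $w_k\sim ck^\gamma$ as $k\to\infty$, with $c>0$ and $-1<\gamma\le0$. Then
\[
4^{-n}\sum_{k=0}^n\binom{2n}{n-k}w_k\ \sim\ \frac{c}{2\sqrt\pi}\,\Gamma\Bigl(\frac{\gamma+1}2\Bigr)\,n^{\gamma/2}.
\]
\end{lemma}

\begin{proof}
For $0\le k\le n$ let
\[
R_n(k)=\binom{2n}{n-k}\Big/\binom{2n}{n}=\prod_{i=1}^k\frac{n-k+i}{n+i}=\prod_{i=1}^k\Bigl(1-\frac{k}{n+i}\Bigr),
\]
and let $R_n(k)=0$ for $k>n$. Since $n+i\le2n$ and $1-\xi\le e^{-\xi}$, we have $R_n(k)\le e^{-k^2/(2n)}$. If $k/\sqrt n\to x$, then $\sum_{i\le k}\frac{k}{n+i}$ lies between $\frac{k^2}{n+k}$ and $\frac{k^2}{n}$ and so tends to $x^2$, while $\sum_{i\le k}\bigl(\frac k{n+i}\bigr)^2\le k^3/n^2\to0$. As $\log(1-\xi)=-\xi+O(\xi^2)$ for $0\le\xi\le\frac12$, this gives $R_n(k)\to e^{-x^2}$.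

For $x>0$ put $\varphi_n(x)=n^{-\gamma/2}R_n(k)w_k$ with $k=\lceil x\sqrt n\,\rceil$. Each $k\ge1$ is attained on an interval of length $n^{-1/2}$, so
\[
n^{-(\gamma+1)/2}\sum_{k\ge1}R_n(k)w_k=\int_0^\infty\varphi_n(x)\,dx .
\]
For fixed $x>0$ we have $\varphi_n(x)\to cx^\gamma e^{-x^2}$. Moreover $w_k\le Ck^\gamma$ for $k\ge1$, and $k\ge x\sqrt n$ with $\gamma\le0$ gives $\varphi_n(x)\le Cx^\gamma e^{-x^2/2}$, which is integrable because $\gamma>-1$. By dominated convergence the integral tends to $c\int_0^\infty x^\gamma e^{-x^2}dx=\frac c2\Gamma(\frac{\gamma+1}2)$. The term $k=0$ equals $w_0=o(n^{(\gamma+1)/2})$. Multiplying by $4^{-n}\binom{2n}n\sim(\pi n)^{-1/2}$ gives the claim.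
\end{proof}

The condition $\gamma>-1$ is what makes the scale $k\approx n^{1/2}$ dominate. If instead $0<\sum_kw_k<\infty$, then $\sum_kR_n(k)w_k\to\sum_kw_k$ by dominated convergence, and the average has the half-integer order $n^{-1/2}$.

\begin{lemma}\label{lem:closure}
Let $(b_n)$ be the diagonal sequence of an $\mathbb{N}$-rational series $F(y_1,\dots,y_m)$, and let $c\in\mathbb{N}$. Then $b'_n=\sum_{k=0}^n\binom{2n}{n-k}c^{\,n-k}b_k$ is the diagonal sequence of the $\mathbb{N}$-rational series $F(y)\cdot\frac1{1-z(1+c\,y_1\cdots y_m)^2}$ in $m+1$ variables.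
\end{lemma}

\begin{proof}
The polynomial $z(1+c\,y_1\cdots y_m)^2$ has coefficients in $\mathbb{N}$ and zero constant term, so the series is $\mathbb{N}$-rational. Its coefficient of $z^n$ is $F(y)\sum_l\binom{2n}lc^l(y_1\cdots y_m)^l$, and the coefficient of $y_1^n\cdots y_m^n$ in this is $\sum_{l=0}^n\binom{2n}lc^lb_{n-l}$. Put $k=n-l$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
Lemma~\ref{lem:closure} with $c=4$, applied to the series in (E1), shows that $F$ is $\mathbb{N}$-rational and gives the formula for $a_n$. The value $c=4$ cancels the exponential growth of $\binom{2k}{k}$: we have $16^{-n}a_n=4^{-n}\sum_k\binom{2n}{n-k}w_k$ with $w_k=4^{-k}\binom{2k}k\sim\pi^{-1/2}k^{-1/2}$. Lemma~\ref{lem:halve} with $\gamma=-\frac12$ gives $16^{-n}a_n\sim\frac1{2\pi}\Gamma(\frac14)n^{-1/4}$. This is \eqref{eq:type} with the constant sequence $c_n=\Gamma(\frac14)/(2\pi)$.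
\end{proof}

\begin{proposition}\label{prop:realize}
For every $(\alpha,\beta)\in\mathbb{Z}[\frac12]\times\mathbb{N}$ there is an $\mathbb{N}$-diagonal sequence with $a_n\sim C\lambda^nn^\alpha(\log n)^\beta$ for some $C,\lambda>0$.
\end{proposition}

\begin{proof}
Let $b^{(1)}_n=\binom{2n}n$ and $b^{(j+1)}_n=\sum_{k=0}^n\binom{2n}{n-k}4^{j(n-k)}b^{(j)}_k$. Each $b^{(j)}$ is $\mathbb{N}$-diagonal by Lemma~\ref{lem:closure}. The numbers $w^{(j)}_n=4^{-jn}b^{(j)}_n$ satisfy $w^{(j+1)}_n=4^{-n}\sum_k\binom{2n}{n-k}w^{(j)}_k$, and $w^{(1)}_n\sim\pi^{-1/2}n^{-1/2}$. Lemma~\ref{lem:halve} and induction give $b^{(j)}_n\sim C_j4^{jn}n^{-2^{-j}}$ with $C_j>0$.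

For the logarithm, let $d_n=\sum_{k=0}^n16^{\,n-k}\binom{2k}k^2$. This is the diagonal sequence of
\[
\frac1{(1-x_1-x_2)(1-x_3-x_4)(1-16x_1x_2x_3x_4)},
\]
since the last factor contributes $16^{n-k}(x_1x_2x_3x_4)^{n-k}$ and the first two contribute $\binom{2k}k^2$. As $16^{-k}\binom{2k}k^2\sim\frac1{\pi k}$, we get $d_n\sim16^n\frac{\log n}\pi$.

Given $(\alpha,\beta)$, choose $j\ge1$ with $2^j\alpha\in\mathbb{Z}$ and an integer $A\ge\max(0,\alpha)$, and let $B=2^j(A-\alpha)\in\mathbb{N}$. The sequence $(n+1)^A(b^{(j)}_n)^Bd_n^{\,\beta}$ is $\mathbb{N}$-diagonal by (E2) and (E3); if $A=B=\beta=0$, it is the diagonal sequence of $1/(1-x)$. Its power of $n$ is $A-2^{-j}B=\alpha$ and its power of $\log n$ is $\beta$.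
\end{proof}

\section{Scales and a linear program}\label{sec:plan}

It remains to show that $\alpha$ is always dyadic. By Lemma~\ref{lem:limsup} it is enough to know $a_n$ up to a factor $n^{o(1)}$, and from below only along a subsequence.

\begin{proposition}\label{prop:main}
Let $(a_n)$ be an $\mathbb{N}$-diagonal sequence that is not eventually zero. There are $\lambda_0>0$ and $\alpha_0\in\mathbb{Z}[\frac12]$ with
\begin{equation}\label{eq:limsup}
\limsup_n\frac{\log a_n-n\log\lambda_0}{\log n}=\alpha_0 .
\end{equation}
\end{proposition}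

\begin{proof}[Proof of Theorem~\ref{thm:class} from Proposition~\ref{prop:main}]
Let $(a_n)$ be $\mathbb{N}$-diagonal and not eventually zero. It has a growth type $(\lambda,\alpha,\beta)$ by Theorem~\ref{thm:known}, which is used only here, and $\beta\in\mathbb{N}$ by definition. Since the upper limit in \eqref{eq:limsup} is finite, $\limsup a_n^{1/n}=\lambda_0$. Lemma~\ref{lem:limsup} gives $\lambda=\lambda_0$ and then $\alpha=\alpha_0\in\mathbb{Z}[\frac12]$. Conversely, every pair occurs by Proposition~\ref{prop:realize}.
\end{proof}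

To see where dyadic numbers come from, let us recompute the exponent $-\frac18$ of $b^{(3)}$ heuristically, in a way that does not use the nested structure. We have
\[
w^{(3)}_n=\sum_{l\le k\le n}4^{-n}\binom{2n}{n-k}\cdot4^{-k}\binom{2k}{k-l}\cdot4^{-l}\binom{2l}l,
\]
and by the estimates in the proof of Lemma~\ref{lem:halve} a term is roughly
\[
n^{-1/2}e^{-k^2/n}\cdot(1+k)^{-1/2}e^{-l^2/(1+k)}\cdot(1+l)^{-1/2}.
\]
Group the terms by \emph{scale}: $k\approx n^{s}$ and $l\approx n^{s'}$ with $0\le s'\le s\le1$. There are about $n^{s+s'}$ such terms. If $2s>1$ or $2s'>s$, an exponential factor makes them smaller than every power of $n$. Otherwise the exponentials are bounded below and the group contributes $n^{-1/2+s/2+s'/2}$. Since nothing cancels, the exponent of the sum is the value of the linear program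
\[
\text{maximize }\ -\tfrac12+\tfrac s2+\tfrac{s'}2\quad\text{ subject to }\quad0\le s'\le s\le1,\quad2s\le1,\quad2s'\le s .
\]
The maximum is $-\frac18$, attained at $(s,s')=(\frac12,\frac14)$. The objective has half-integer coefficients, and each constraint compares a scale with another scale or with its double, so the vertices of the feasible region have coordinates $0$ or powers of $2$.

The proof of Proposition~\ref{prop:main} shows that this picture is general. We write $a_n$ as a sum of products of binomial coefficients over lattice points (Section~\ref{sec:sums}); we show that, after $\lambda^n$ is removed, a term decays only through Gaussian factors $e^{-L^2/N}$ and geometric factors $e^{-E}$, where $L,N,E$ are linear forms (Section~\ref{sec:duality}); we replace the sum by an integral (Section~\ref{sec:integral}); and we choose coordinates in which every linear form has the scale of a single coordinate (Section~\ref{sec:lp}).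

\section{Diagonals as sums of products of binomial coefficients}\label{sec:sums}

\begin{lemma}\label{lem:tree}
Let $(a_n)$ be the diagonal sequence of an $\mathbb{N}$-rational series $F\ne0$ in $m\ge1$ variables. For $n\ge1$, $a_n$ is the sum of a fixed finite family of sums of the form
\begin{equation}\label{eq:multisum}
\sum_{v\in\mathbb{N}^D,\ Mv=r+nf}\ \prod_{i}\binom{v_{p_i}+v_{q_i}}{v_{p_i}},
\end{equation}
where $D$ is a finite set, $M$ is an integer matrix with columns indexed by $D$, $r$ and $f\ne0$ are integer vectors, the product is over a finite list of pairs $p_i\ne q_i$ in $D$, and the sum has finitely many terms for each $n\ge1$.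
\end{lemma}

\begin{proof}
\emph{Expression trees.} Consider finite rooted trees whose leaves carry $1$ or a variable $x_i$ and whose other nodes $\nu$ are of three kinds: $+$ and $\times$, with two children $\nu',\nu''$, and $*$, with one child $\nu'$. Each node has a value $F_\nu$, namely the entry of the leaf, $F_{\nu'}+F_{\nu''}$, $F_{\nu'}F_{\nu''}$, or $1/(1-F_{\nu'})$, where in the last case $F_{\nu'}$ must have zero constant term. The series that are $0$ or the value at the root of such a tree include all polynomials over $\mathbb{N}$. They are closed under the three operations, because a zero summand can be dropped, a zero factor gives $0$, and $1/(1-0)=1$. So $F$ is the value of a tree.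

Quasi-inversion produces powers of the child, so we expand all powers $F_\nu^j$, $j\in\mathbb{N}$, at once:
\begin{equation}\label{eq:rules}
F_\nu^j=\sum_{j'+j''=j}\binom{j'+j''}{j'}F_{\nu'}^{j'}F_{\nu''}^{j''}\ \ (+),\qquad F_\nu^j=F_{\nu'}^jF_{\nu''}^j\ \ (\times),\qquad F_\nu^j=\sum_{l\ge0}\binom{j+l-1}lF_{\nu'}^l\ \ (*),
\end{equation}
where for $j=0$ the last sum is the single term $l=0$ with coefficient $1$.

\emph{Labelings.} A \emph{labeling} of the subtree rooted at a node is a map $v$ from its nodes to $\mathbb{N}$ such that $v(\nu)=v(\nu')+v(\nu'')$ at $+$ nodes, $v(\nu')=v(\nu'')=v(\nu)$ at $\times$ nodes, and $v(\nu)=0$ implies $v(\nu')=0$ at $*$ nodes. Its weight $\operatorname{wt}(v)$ is the product of $\binom{v(\nu')+v(\nu'')}{v(\nu')}$ over $+$ nodes and of $\binom{v(\nu)+v(\nu')-1}{v(\nu')}$ over $*$ nodes with $v(\nu)\ge1$. Let $\deg_i(v)$ be the sum of $v$ over the leaves carrying $x_i$, and for a node $\nu$ let $\deg(\nu)$ be the sum of $v$ over all leaves in the subtree of $\nu$ that carry a variable.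

If $F_\nu$ has zero constant term, then $v(\nu)\le\deg(\nu)$. We argue by induction. At a leaf $x_i$ there is equality. At a $+$ node both children have zero constant term, because constant terms are nonnegative, and the two inequalities add up. At a $\times$ node some child, say $\nu'$, has zero constant term, and $v(\nu)=v(\nu')\le\deg(\nu')\le\deg(\nu)$. Leaves $1$ and $*$ nodes have constant term $1$. Now go down the subtree from its root $\nu_0$: labels do not increase below $+$ and $\times$ nodes, and the child of a $*$ node has label at most $\deg(\nu_0)$. Hence all labels are at most $\max(v(\nu_0),\deg(\nu_0))$, and only finitely many labelings have given $v(\nu_0)$ and given degrees. Induction on the tree with \eqref{eq:rules} therefore gives an identity of formal power series,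
\[
F_{\nu_0}^{\,j}=\sum_{v:\ v(\nu_0)=j}\operatorname{wt}(v)\,x_1^{\deg_1(v)}\cdots x_m^{\deg_m(v)} .
\]
(For $1/(1-x-y)$ the root has label $1$, the leaves have labels $i,j$, their parent has label $i+j$, and the weight is $\binom{i+j}{i+j}\binom{i+j}i$.) So $a_n$ is the finite sum of $\operatorname{wt}(v)$ over labelings of the whole tree with $v(\mathrm{root})=1$ and $\deg_i(v)=n$ for all $i$.

\emph{Linear conditions.} Only the condition at $*$ nodes is not a linear equation. Split the sum according to the set $Z$ of $*$ nodes with label $0$. For $\nu\in Z$ impose $v(\nu)=v(\nu')=0$. For a $*$ node $\nu\notin Z$ add a variable $\tilde v(\nu)\in\mathbb{N}$ with $v(\nu)=\tilde v(\nu)+1$; the factor at $\nu$ becomes $\binom{\tilde v(\nu)+v(\nu')}{v(\nu')}$. For each $Z$ we obtain a sum \eqref{eq:multisum}, where $f$ has an entry $1$ for each equation $\deg_i(v)=n$ and $0$ elsewhere.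
\end{proof}

All terms of \eqref{eq:multisum} are positive, so an estimate of each term up to a constant factor gives an estimate of the sum up to a constant factor. This is what $\mathbb{N}$-rationality provides, and we use it from now on without comment. Stirling's formula in the form $j!\asymp(1+j)^{1/2}j^je^{-j}$, valid for all $j\in\mathbb{N}$, gives for $a,b\in\mathbb{N}$
\begin{equation}\label{eq:stirling}
\binom{a+b}a\asymp\Bigl(\frac{1+a+b}{(1+a)(1+b)}\Bigr)^{1/2}e^{h(a,b)},\qquad h(a,b)=(a+b)\log(a+b)-a\log a-b\log b .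
\end{equation}

Some coordinates of $v$ may stay bounded for all $n$. They obstruct the duality argument of Section~\ref{sec:duality}, which needs a linear function that bounds the exponential part from above and is exact in the direction $f$. For the one-term sum $\binom{v_1+v_2}{v_1}$ with $(v_1,v_2)=(n,3)$ we have $f=(1,0)$, and no linear function majorizes $h$ with equality at $f$, since $h(1,0)=0$ and $h(1,\varepsilon)/\varepsilon\ge\log(1/\varepsilon)\to\infty$. The remedy is to freeze the bounded coordinates, which leads to the following normal form.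

\begin{definition}\label{def:standard}
A \emph{standard sum} is a sequence
\[
W_n=\sum_{v\in\mathbb{N}^I,\ Mv=r+nf}U(v)\,e^{\Phi(v)},\qquad U(x)=\prod_{\ell\in\mathcal{L}}(1+\ell(x))^{e_\ell/2},\qquad\Phi(x)=\sum_{i\in Q}h(x_{p_i},x_{q_i}),
\]
where $I$ is a finite set, $M$ is an integer matrix with columns indexed by $I$, $r$ and $f$ are integer vectors, $(p_i,q_i)_{i\in Q}$ is a finite list of pairs of distinct elements of $I$, $\mathcal{L}$ is a finite set of linear forms $x_p$ or $x_p+x_q$, the $e_\ell$ are integers, and
\begin{itemize}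
\item[(S1)] $x\in\mathbb{R}_+^I$ and $Mx=0$ imply $x=0$;
\item[(S2)] $f\ne0$, and $f=Mu$ for some $u\in\mathbb{R}^I$ with all $u_p>0$;
\item[(S3)] $W_n>0$ for infinitely many $n$.
\end{itemize}
\end{definition}

By (S1), $|Mx|$ has a positive minimum on the unit vectors of $\mathbb{R}_+^I$, so
\begin{equation}\label{eq:proper}
|x|\le C|Mx|\qquad(x\in\mathbb{R}_+^I).
\end{equation}
Recall that the \emph{relative interior} $\operatorname{relint}K$ of a convex set $K$ is its interior within its affine hull, and that a linear map sends the relative interior of a convex set onto the relative interior of the image \cite[Theorem 6.6]{rock}. So the existence of $u$ in (S2) is equivalent to $f\in\operatorname{relint}M(\mathbb{R}_+^I)$.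

\begin{lemma}\label{lem:normal}
Let $(a_n)$ be an $\mathbb{N}$-diagonal sequence that is not eventually zero. There are standard sums $W^{(1)},\dots,W^{(g)}$, $g\ge1$, with $a_n\asymp W^{(1)}_n+\dots+W^{(g)}_n$ for all large $n$.
\end{lemma}

\begin{proof}
Apply Lemma~\ref{lem:tree}, discard the sums \eqref{eq:multisum} that are empty for all large $n$, and consider one of the others.

First, $x\in\mathbb{R}_+^D$ and $Mx=0$ imply $x=0$. Otherwise the polytope $\{x\ge0,\ Mx=0,\ \sum_px_p=1\}$ is nonempty; it is defined over $\mathbb{Q}$, so it has a rational vertex, and a multiple of it is a nonzero $x\in\mathbb{N}^D$ with $Mx=0$. Adding multiples of $x$ to one solution would give infinitely many terms for one $n$.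

The cone $K=M(\mathbb{R}_+^D)$ is finitely generated, hence closed and polyhedral. It contains $(r+nf)/n$ for infinitely many $n$, so $f\in K$. Every point of a polyhedral cone lies in the relative interior of a face, and every face has the form $K\cap\{\psi=0\}$ for a linear functional $\psi$ with $\psi\ge0$ on $K$. Take the face $K_f=K\cap\{\psi=0\}$ with $f\in\operatorname{relint}K_f$, and let $I=\{p\in D:\psi(Me_p)=0\}$. For $x\ge0$ we have $\psi(Mx)=\sum_{p\notin I}\psi(Me_p)x_p$ with positive coefficients. Hence $Mx\in K_f$ if and only if $x$ is supported in $I$, that is, $K_f=M(\mathbb{R}_+^I)$. Also every solution $v$ satisfies $\sum_{p\notin I}\psi(Me_p)v_p=\psi(r)+n\psi(f)=\psi(r)$, so $(v_p)_{p\notin I}$ takes finitely many values $\kappa$, over all $n$.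

Split the sum according to $\kappa$. For fixed $\kappa$ the conditions on $(v_p)_{p\in I}$ read $M_Iv=r_\kappa+nf$, where $M_I$ consists of the columns in $I$ and $r_\kappa=r-\sum_{p\notin I}\kappa_pMe_p$. A binomial coefficient with no index in $I$ is a positive constant. One with exactly one index $p\in I$ equals $\binom{v_p+j}j\asymp(1+v_p)^j$ with a fixed $j\in\mathbb{N}$. To those with both indices in $I$, which form the list $Q$, we apply \eqref{eq:stirling}. The subsum is then $\asymp W_n$ with $W_n$ as in Definition~\ref{def:standard}; (S1) is inherited from $M$, and (S2) holds because $f\in\operatorname{relint}M_I(\mathbb{R}_+^I)$. Discard the subsums that fail (S3). At least one remains, since $(a_n)$ is not eventually zero.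
\end{proof}

\begin{proposition}\label{prop:standard}
Let $W_n$ be a standard sum and let $\mathcal{N}$ be the set of $n\ge1$ for which $Mv=r+nf$ has a solution $v\in\mathbb{Z}^I$. Then $\mathcal{N}$ is infinite, $W_n=0$ for $n\ge1$ outside $\mathcal{N}$, and there are $\lambda>0$ and $\alpha\in\mathbb{Z}[\frac12]$ with $W_n=\lambda^nn^{\alpha+o(1)}$ as $n\to\infty$ in $\mathcal{N}$.
\end{proposition}

The first two claims follow from (S3) and the definitions; the third is proved in Sections~\ref{sec:duality}--\ref{sec:lp}.

\begin{proof}[Proof of Proposition~\ref{prop:main} from Proposition~\ref{prop:standard}]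
Let $W^{(1)},\dots,W^{(g)}$ be as in Lemma~\ref{lem:normal}, with data $\lambda_j,\alpha_j,\mathcal{N}_j$. Put $\lambda_0=\max_j\lambda_j$ and $\alpha_0=\max\{\alpha_j:\lambda_j=\lambda_0\}\in\mathbb{Z}[\frac12]$. Then $a_n\le\lambda_0^nn^{\alpha_0+o(1)}$ for all large $n$, and $a_n\ge\lambda_0^nn^{\alpha_0+o(1)}$ along the infinite set $\mathcal{N}_j$ of an index $j$ with $(\lambda_j,\alpha_j)=(\lambda_0,\alpha_0)$. This is \eqref{eq:limsup}.
\end{proof}

\begin{example}\label{ex:run1}
We will follow the sequence of Theorem~\ref{thm:counter} through the proof. Writing $4^{n-k}=\sum_j\binom{2n-2k}j$ and $v=(n-k,\;n+k,\;k,\;k,\;j,\;2n-2k-j)$, we get $a_n=\sum_v\binom{v_1+v_2}{v_1}\binom{v_3+v_4}{v_3}\binom{v_5+v_6}{v_5}$ over $v\in\mathbb{N}^6$ with $Mv=nf$, where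
\[
Mv=(v_1+v_3,\ v_2-v_3,\ v_3-v_4,\ 2v_1-v_5-v_6),\qquad f=(1,1,0,0).
\]
If $x\ge0$ and $Mx=0$, the four equations give in turn $x_1=x_3=0$, $x_2=0$, $x_4=0$ and $x_5=x_6=0$, so (S1) holds; (S2) holds with $u=\frac12(1,3,1,1,1,1)$. Thus $a_n\asymp W_n$ for a standard sum with the pairs $(1,2),(3,4),(5,6)$.
\end{example}

For the rest of the paper we fix a standard sum $W_n$.

\section{The exponential rate and the loss function}\label{sec:duality}

The exponential rate of $W_n$ is governed by the maximum of $\Phi$ on $\{x\ge0,\ Mx=f\}$. A Taylor expansion at a maximizer is not enough to find the power of $n$. In Example~\ref{ex:run1} the maximizer will have $x_3=x_4=0$, where $h(x_3,x_4)$ is not differentiable, and the factor $\binom{2k}k$ matters precisely at the scale $k\approx n^{1/2}$, which is invisible after dividing by $n$. We need to control the loss $n\log\lambda-\Phi(v)$ at all scales at once. Duality does this: it writes the loss, up to a constant, as a nonnegative function that is homogeneous of degree $1$ on the whole orthant $\mathbb{R}_+^I$.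

For $\rho\in[0,1]$ and $\theta\in(0,1)$ let $\operatorname{KL}(\rho\|\theta)=\rho\log\frac\rho\theta+(1-\rho)\log\frac{1-\rho}{1-\theta}$ be the relative entropy of two Bernoulli distributions.

\begin{lemma}\label{lem:h}
The function $h$ on $\mathbb{R}_+^2$ is continuous, symmetric and homogeneous of degree $1$, with $h(0,b)=0$. Moreover:
\begin{itemize}
\item[(a)] for $\theta\in(0,1)$ and $N=a+b>0$, the quantity $D_\theta(a,b)=a\log\frac1\theta+b\log\frac1{1-\theta}-h(a,b)$ equals $N\operatorname{KL}(\frac aN\|\theta)$ and satisfies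
\[
\frac{2(a-\theta N)^2}N\le D_\theta(a,b)\le\frac{(a-\theta N)^2}{\theta(1-\theta)N};
\]
\item[(b)] $h(a,b)=\inf_{0<\theta<1}\bigl[a\log\frac1\theta+b\log\frac1{1-\theta}\bigr]$, so $h$ is concave and nondecreasing in each variable;
\item[(c)] for $a,b>0$ we have $h(a,b)\ge a\log\frac ba$, $\ \partial_ah=\log\frac{a+b}a$ and $\partial_bh=\log\frac{a+b}b$.
\end{itemize}
\end{lemma}

\begin{proof}
For $a,b>0$ we have $h(a,b)=a\log\frac{a+b}a+b\log\frac{a+b}b$. This gives homogeneity, the inequality in (c), and the formula for $D_\theta$; the derivatives come from the definition of $h$. With $\rho=a/N$, the bounds in (a) say $2(\rho-\theta)^2\le\operatorname{KL}(\rho\|\theta)\le\frac{(\rho-\theta)^2}{\theta(1-\theta)}$. The lower bound (Pinsker's inequality) holds because $\rho\mapsto\operatorname{KL}(\rho\|\theta)$ is continuous on $[0,1]$, vanishes together with its derivative at $\rho=\theta$, and has second derivative $\frac1{\rho(1-\rho)}\ge4$. For the upper bound, $\log\xi\le\xi-1$ gives $\operatorname{KL}(\rho\|\theta)\le\frac{\rho^2}\theta+\frac{(1-\rho)^2}{1-\theta}-1=\frac{(\rho-\theta)^2}{\theta(1-\theta)}$.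 For (b), $D_\theta\ge0$ by (a), and $D_\theta(a,b)$ vanishes at $\theta=a/N$ if $a,b>0$, and tends to $0$ as $\theta\to0$ if $a=0$ and as $\theta\to1$ if $b=0$. An infimum of linear functions with positive coefficients is concave and nondecreasing.
\end{proof}

\begin{proposition}\label{prop:loss}
There are $\lambda>0$, a set $J\subseteq I$, and numbers $\theta_i\in(0,1)$ indexed by $Q_J=\{i\in Q:p_i,q_i\in J\}$ with the following property. Let
\[
N_i=x_{p_i}+x_{q_i},\qquad L_i=x_{p_i}-\theta_iN_i,\qquad E=\sum_{p\in I\setminus J}x_p,\qquad G=\sum_{i\in Q_J}\frac{L_i^2}{1+N_i}+E .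
\]
\begin{itemize}
\item[(i)] There are constants $C_0>0$ and $c_2\ge c_1>0$ such that $C_0\lambda^ne^{-c_2G(v)}\le e^{\Phi(v)}\le C_0\lambda^ne^{-c_1G(v)}$ whenever $v\in\mathbb{N}^I$ and $Mv=r+nf$.
\item[(ii)] There is $x^f\in\mathbb{R}_+^I$ with $Mx^f=f$ and $G(x^f)=0$.
\end{itemize}
\end{proposition}

\begin{proof}
\emph{The loss function.} Let $K=M(\mathbb{R}_+^I)$ and $\mu(z)=\max\{\Phi(x):x\in\mathbb{R}_+^I,\ Mx=z\}$ for $z\in K$. The maximum exists because the set is nonempty and compact by \eqref{eq:proper}. The function $\mu$ is homogeneous of degree $1$, and it is concave: if $x,x'$ are maximizers for $z,z'$, then $\mu(sz+(1-s)z')\ge\Phi(sx+(1-s)x')\ge s\mu(z)+(1-s)\mu(z')$. A finite concave function on a convex set has a supergradient at every point of the relative interior \cite[Theorem 23.4]{rock}. By (S2) there is therefore a vector $y$ with $\mu(z)\le\mu(f)+y\cdot(z-f)$ for all $z\in K$. Taking $z=0$ and $z=2f$ gives $\mu(f)=y\cdot f$, and so $\mu(z)\le y\cdot z$ on $K$. Put $\lambda=e^{y\cdot f}$, $\xi=M^Ty$ and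
\[
\Psi(x)=\xi\cdot x-\Phi(x)=y\cdot Mx-\Phi(x)\ge0\qquad(x\in\mathbb{R}_+^I).
\]
The function $\Psi$ is convex, continuous and homogeneous of degree $1$. It vanishes at a maximizer $x^f$ for $z=f$. If $Mv=r+nf$, then $e^{\Phi(v)}=C_0\lambda^ne^{-\Psi(v)}$ with $C_0=e^{y\cdot r}$. It remains to prove $\Psi\asymp G$ on $\mathbb{N}^I$ and $G(x^f)=0$.

\emph{The set $J$.} The zero set $\mathcal{Z}=\{\Psi=0\}=\{\Psi\le0\}$ is a convex cone, hence closed under addition. Choose $x^*\in\mathcal{Z}$ whose support $J=\{p:x^*_p>0\}$ is maximal. For $z\in\mathcal{Z}$ the support of $x^*+z\in\mathcal{Z}$ contains $J$ and the support of $z$, so every $z\in\mathcal{Z}$ is supported in $J$.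

No pair in the list $Q$ has exactly one index in $J$. Suppose that $\{p,q\}$ is such a pair, with $q\in J$ and $p\notin J$. Passing from $x^*$ to $x^*+\varepsilon e_p$ raises this term of $\Phi$ from $h(0,x^*_q)=0$ to $h(\varepsilon,x^*_q)$ and does not lower the other terms. By Lemma~\ref{lem:h}(c), $\Psi(x^*+\varepsilon e_p)\le\varepsilon\xi_p-\varepsilon\log(x^*_q/\varepsilon)$, which is negative for small $\varepsilon>0$, a contradiction. Consequently $\Psi(x)=\Psi_J(x)+\Psi_{J^c}(x)$, where $\Psi_J$ collects the terms in the coordinates $x_p$ with $p\in J$, and $\Psi_{J^c}$ those with $p\notin J$.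

\emph{Coordinates in $J$: Gaussian loss.} Let $p\in J$. Every pair containing $p$ lies in $Q_J$ and has both coordinates positive at $x^*$, so $\Psi$ is differentiable in $x_p$ at $x^*$. It has a minimum there and $x_p^*>0$, so $\partial_p\Psi(x^*)=0$. With $\theta_i=x^*_{p_i}/(x^*_{p_i}+x^*_{q_i})\in(0,1)$, Lemma~\ref{lem:h}(c) turns this into
\[
\xi_p=\sum_{i\in Q_J:\,p_i=p}\log\frac1{\theta_i}+\sum_{i\in Q_J:\,q_i=p}\log\frac1{1-\theta_i}.
\]
Multiply by $x_p$, sum over $p\in J$ and regroup by pairs: $\sum_{p\in J}\xi_px_p=\sum_{i\in Q_J}\bigl[x_{p_i}\log\frac1{\theta_i}+x_{q_i}\log\frac1{1-\theta_i}\bigr]$. Hence $\Psi_J(x)=\sum_{i\in Q_J}D_{\theta_i}(x_{p_i},x_{q_i})$. By Lemma~\ref{lem:h}(a) the $i$th term is $\asymp L_i^2/N_i$ if $N_i>0$; if $N_i=0$, both the term and $L_i$ vanish. At integer points with $N_i>0$ we have $N_i\le1+N_i\le2N_i$, so $\Psi_J\asymp\sum_{i\in Q_J}L_i^2/(1+N_i)$ on $\mathbb{N}^I$.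

\emph{Coordinates outside $J$: geometric loss.} For $x'\in\mathbb{R}_+^I$ supported outside $J$ we have $\Psi_{J^c}(x')=\Psi(x')\ge0$, and equality forces $x'\in\mathcal{Z}$, so $x'=0$. Thus $\Psi_{J^c}$ is continuous and positive on the compact set of such $x'$ with $E(x')=1$, and homogeneity gives $\Psi_{J^c}\asymp E$ on $\mathbb{R}_+^I$. This proves (i).

Finally, $x^f\in\mathcal{Z}$ is supported in $J$, so $E(x^f)=0$ and $\Psi_J(x^f)=0$. Each term $D_{\theta_i}$ vanishes at $x^f$, so $L_i(x^f)=0$ for all $i\in Q_J$, and $G(x^f)=0$.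
\end{proof}

\begin{example}\label{ex:run2}
In Example~\ref{ex:run1} take $y=(\log2)(3,1,-1,-1)$. Then $\xi=M^Ty=(\log2)(1,\dots,1)$ and $\Psi=\sum_{i=1}^3D_{1/2}(x_{2i-1},x_{2i})\ge0$, with zero set $\mathcal{Z}=\{x_1=x_2,\ x_3=x_4,\ x_5=x_6\}$. The only point of $\mathcal{Z}$ with $Mx=f$ is $x^f=(1,1,0,0,1,1)$, and $\lambda=e^{y\cdot f}=16$. Although $x^f_3=x^f_4=0$, the cone $\mathcal{Z}$ has points of full support, so $J=I$, all $\theta_i=\frac12$, and $L_i=\frac12(x_{2i-1}-x_{2i})$. At the summation points $L_1=-k$, $N_1=2n$ and $L_2=0$: the index $k$ is penalized only by the Gaussian term $k^2/(1+2n)$. This is why $\Psi$ is studied on the whole orthant and not only near $x^f$.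
\end{example}

For $c>0$ put $g_c=Ue^{-cG}$ on $\mathbb{R}_+^I$ and $T_c(n)=\sum_{v\in\mathbb{N}^I,\,Mv=r+nf}g_c(v)$. Proposition~\ref{prop:loss}(i) gives
\begin{equation}\label{eq:sandwich}
C_0\,T_{c_2}(n)\le\lambda^{-n}W_n\le C_0\,T_{c_1}(n).
\end{equation}
We will show that $T_c(n)=n^{\alpha+o(1)}$ along $\mathcal{N}$ with $\alpha$ independent of $c$, so the gap between $c_1$ and $c_2$ costs nothing.

\section{From lattice sums to integrals}\label{sec:integral}

The forms $L_i$ need not be rational, so cutting along $L_i=0$ does not respect the lattice. We therefore pass to an integral, which also removes the shift $r$. This is possible because $g_c$ changes by a bounded factor over bounded distances.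

\begin{lemma}\label{lem:slow}
For all $c,R>0$ there is $C$ such that $g_c(x')\le Cg_c(x)$ whenever $x,x'\in\mathbb{R}_+^I$ and $|x-x'|\le R$.
\end{lemma}

\begin{proof}
On $\mathbb{R}_+^I$ we have $|L_i|\le N_i$, so the gradient $\frac{2L_i}{1+N_i}\nabla L_i-\frac{L_i^2}{(1+N_i)^2}\nabla N_i$ of $L_i^2/(1+N_i)$ is bounded. Hence $G$ is Lipschitz on the convex set $\mathbb{R}_+^I$. For $\ell\in\mathcal{L}$, both $\frac{1+\ell(x')}{1+\ell(x)}$ and its reciprocal are at most $1+|\ell(x-x')|\le1+2R$.
\end{proof}

Let $H=\ker M\subset\mathbb{R}^I$, $d=\dim H$, and $P_n=\{x\in\mathbb{R}_+^I:Mx=nf\}=nP_1$. Let $\mathcal{I}_c(n)=\int_{P_n}g_c\,dx$, with respect to $d$-dimensional Lebesgue measure on $nu+H$ (counting measure on a point if $d=0$).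

\begin{lemma}\label{lem:integral}
For each $c>0$ we have $T_c(n)\asymp\mathcal{I}_c(n)$ for all large $n\in\mathcal{N}$.
\end{lemma}

\begin{proof}
Since $M$ is an integer matrix, $\Lambda=H\cap\mathbb{Z}^I$ is a lattice of full rank in $H$, so there is $\varrho$ such that every point of $H$ is within distance $\varrho$ of $\Lambda$. For $n\in\mathcal{N}$ the set $\Lambda_n=\{v\in\mathbb{Z}^I:Mv=r+nf\}$ is a coset of $\Lambda$; let $\Lambda_n^+=\Lambda_n\cap\mathbb{N}^I$ be the index set of $T_c(n)$. If $v_0\in\Lambda_{n_0}$, then $x^r=v_0-n_0u$ satisfies $Mx^r=r$. By \eqref{eq:proper}, the points of $P_n$ and of $\Lambda_n^+$ have norm $O(n)$. The difficulty is at the boundary of the orthant, and the positive vector $u$ from (S2) lets us move away from it by a bounded step. Fix $B$ with $Bu_p-|x^r|\ge\max(1,\varrho)$ for all $p$, and let $n\ge B$.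

\emph{Upper bound.} For $v\in\Lambda_n^+$ let $x=(1-\frac Bn)(v-x^r)+Bu$. Then $Mx=(n-B)f+Bf=nf$, every coordinate satisfies $x_p\ge Bu_p-|x^r|\ge1$, and $|x-v|\le\frac Bn|v|+|x^r|+B|u|=O(1)$. So the unit ball $\mathcal{B}_v$ around $x$ in $x+H$ lies in $P_n$, within distance $R=O(1)$ of $v$, and Lemma~\ref{lem:slow} gives $g_c(v)\le C\int_{\mathcal{B}_v}g_c$. A point of $P_n$ lies in $\mathcal{B}_v$ only for integer points $v$ within distance $R$, and there are boundedly many of these. Summing over $v$ gives $T_c(n)\le C'\mathcal{I}_c(n)$.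

\emph{Lower bound.} For $x\in P_n$ let $x'=(1-\frac Bn)x+Bu+x^r$. Then $Mx'=r+nf$, all coordinates of $x'$ are at least $\varrho$, and $|x'-x|=O(1)$. As $n\in\mathcal{N}$, some $v\in\Lambda_n$ has $|v-x'|\le\varrho$; then $v\in\Lambda_n^+$ and $|v-x|\le R'=O(1)$. By Lemma~\ref{lem:slow}, $g_c(x)\le C\sum_{v\in\Lambda_n^+,\,|v-x|\le R'}g_c(v)$. Integrate over $x\in P_n$; for each $v$ the set of $x\in nu+H$ with $|v-x|\le R'$ has bounded measure.
\end{proof}

\section{The linear program and its vertices}\label{sec:lp}

\subsection*{Coordinates adapted to the forms}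
In the heuristic of Section~\ref{sec:plan} every quantity in the summand had the size of one of $n,k,l$. In general the forms $L_i$ change sign, so a form can be small while the coordinates it involves are large. We avoid this by covering $P_1$ with simplices on which no form changes sign.

The polytope $P_1$ is bounded by \eqref{eq:proper}, lies in $u+H$, and contains a neighborhood of $u$ in $u+H$, so it has dimension $d$. For $\epsilon\in\{\pm1\}^{Q_J}$ let $P^\epsilon=\{x\in P_1:\epsilon_iL_i(x)\ge0\text{ for all }i\in Q_J\}$. These polytopes cover $P_1$. Those of dimension $d$ already cover it, because their union is closed and the finitely many others are nowhere dense in $P_1$. By Carath\'eodory's theorem, each point of a $d$-dimensional polytope is a convex combination of affinely independent vertices, and these can be completed to $d+1$ affinely independent vertices. Let $\Sigma$ be the finite set of \emph{ordered} tuples $\sigma=(u_0,\dots,u_d)$ of affinely independent vertices of a common $d$-dimensional $P^\epsilon$, and let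
\[
\mathcal{T}_n=\Bigl\{t\in\mathbb{R}^{d+1}:0\le t_0\le\dots\le t_d,\ \textstyle\sum_jt_j=n\Bigr\},\qquad\Delta_n(\sigma)=\Bigl\{\textstyle\sum_jt_ju_j:t\in\mathcal{T}_n\Bigr\}.
\]
Sorting the barycentric coordinates of a point shows that the sets $\Delta_n(\sigma)\subseteq P_n$ cover $P_n$. Hence
\begin{equation}\label{eq:cover}
\mathcal{I}_c(n)\asymp\max_{\sigma\in\Sigma}\int_{\Delta_n(\sigma)}g_c\,dx .
\end{equation}

Fix $\sigma\in\Sigma$. We use $t_0,\dots,t_{d-1}$ as coordinates, with $t_d=n-\sum_{j<d}t_j\in[\frac n{d+1},n]$. The map to $\Delta_n(\sigma)$ is affine with injective linear part $\sum_{j<d}t_j(u_j-u_d)$, which does not depend on $n$, so $dx$ is a constant multiple of $dt_0\cdots dt_{d-1}$. Let $\ell$ be one of the forms in $\mathcal{L}$ or one of $N_i,L_i,E$. The values $\ell(u_0),\dots,\ell(u_d)$ are all $\ge0$ or all $\le0$. If they are not all zero, let $\tau(\ell)=\max\{j:\ell(u_j)\ne0\}$. Then $|\ell(x)|=\sum_jt_j|\ell(u_j)|$ lies between $t_{\tau(\ell)}|\ell(u_{\tau(\ell)})|$ and $t_{\tau(\ell)}\sum_j|\ell(u_j)|$, so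
\[
|\ell(x)|\asymp t_{\tau(\ell)}\qquad\text{on }\Delta_n(\sigma).
\]
The index $\tau(\ell)$ is defined for $\ell\in\mathcal{L}$, for $\ell=N_i$, and for $\ell=E$ if $J\neq I$: these forms are positive at $u$, which lies in the affine hull $u+H$ of the $u_j$. Let $Q_\sigma$ be the set of $i\in Q_J$ for which $\tau(L_i)$ is defined; the other $L_i$ vanish on $\Delta_n(\sigma)$. Write $a_i=\tau(L_i)$ and $b_i=\tau(N_i)$ for $i\in Q_\sigma$, and put
\[
\widehat U(t)=\prod_{\ell\in\mathcal{L}}(1+t_{\tau(\ell)})^{e_\ell/2},\qquad\widehat G(t)=\sum_{i\in Q_\sigma}\frac{t_{a_i}^2}{1+t_{b_i}}+t_{\tau(E)},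
\]
where, here and below, everything involving $\tau(E)$ is omitted if $J=I$. Then $U\asymp\widehat U$ and $G\asymp\widehat G$ on $\Delta_n(\sigma)$. With
\[
\mathcal{J}_\sigma(c,n)=\int_{\mathcal{T}_n}\widehat U(t)\,e^{-c\widehat G(t)}\,dt_0\cdots dt_{d-1},
\]
for each $c>0$ there are $C,c',c''>0$ such that
\begin{equation}\label{eq:model}
C^{-1}\mathcal{J}_\sigma(c'',n)\le\int_{\Delta_n(\sigma)}g_c\,dx\le C\mathcal{J}_\sigma(c',n).
\end{equation}

\subsection*{The exponent of the model integral}
Think of $1+t_j=n^{s_j}$. The scales at which $\widehat G$ stays bounded form the polytope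
\[
\mathcal{P}_\sigma=\bigl\{s\in\mathbb{R}^{d+1}:\ 0\le s_0\le\dots\le s_d=1,\quad2s_{a_i}\le s_{b_i}\ (i\in Q_\sigma),\quad s_{\tau(E)}=0\bigr\},
\]
and volume times integrand at scale $s$ has the exponent
\[
\Omega_\sigma(s)=\sum_{j<d}s_j+\sum_{\ell\in\mathcal{L}}\frac{e_\ell}2\,s_{\tau(\ell)} .
\]

\begin{lemma}\label{lem:lp}
Fix $\sigma\in\Sigma$ and $c>0$. If $\mathcal{P}_\sigma\ne\emptyset$, then $\mathcal{J}_\sigma(c,n)=n^{\alpha_\sigma+o(1)}$ with $\alpha_\sigma=\max_{\mathcal{P}_\sigma}\Omega_\sigma$. If $\mathcal{P}_\sigma=\emptyset$, then $\mathcal{J}_\sigma(c,n)=O(n^{-A})$ for every $A$.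
\end{lemma}

\begin{proof}
\emph{Upper bounds.} On $\mathcal{T}_n$ we have $\widehat U\le n^{O(1)}$, and the volume is at most $n^d$, so the part where $\widehat G>\log^2n$ contributes at most $n^{O(1)}e^{-c\log^2n}=O(n^{-A})$ for every $A$. On the remaining part put $s_j=\log(1+t_j)/\log n$, with $n\ge3$. Then $0\le s_0\le\dots\le s_d$ and $s_d=1+O(\frac1{\log n})$. For $i\in Q_\sigma$, $a=a_i$ and $b=b_i$,
\[
(1+t_a)^2\le2+2t_a^2\le2+2(1+t_b)\log^2n\le4(1+t_b)\log^2n,
\]
so $2s_a\le s_b+O(\frac{\log\log n}{\log n})$. From $t_{\tau(E)}\le\log^2n$ we get $s_{\tau(E)}=O(\frac{\log\log n}{\log n})$. Thus $s\in\mathcal{P}_\sigma(\varepsilon_n)$ with $\varepsilon_n\to0$, where $\mathcal{P}_\sigma(\varepsilon)$ is defined by $0\le s_0\le\dots\le s_d$, $|s_d-1|\le\varepsilon$, $2s_{a_i}\le s_{b_i}+\varepsilon$ and $s_{\tau(E)}\le\varepsilon$. These sets are compact and decrease to $\mathcal{P}_\sigma$ as $\varepsilon\downarrow0$. If $\mathcal{P}_\sigma=\emptyset$, then $\mathcal{P}_\sigma(\varepsilon_n)=\emptyset$ for large $n$ and we are done. Otherwise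 $\max_{\mathcal{P}_\sigma(\varepsilon)}\Omega_\sigma\to\alpha_\sigma$, because any limit point of maximizers lies in $\mathcal{P}_\sigma$. Substitute $dt_j=(1+t_j)\,d\log(1+t_j)$ for $j<d$. The variables $\log(1+t_j)$ range in $[0,\log(n+1)]$, and $\widehat U(t)\prod_{j<d}(1+t_j)=n^{\Omega_\sigma(s)}$. So this part contributes at most $(\log(n+1))^d\,n^{\alpha_\sigma+o(1)}=n^{\alpha_\sigma+o(1)}$.

\emph{Lower bound.} Let $s\in\mathcal{P}_\sigma$ maximize $\Omega_\sigma$, let $\eta=\frac1{2(d+1)^2}$, and consider the box $(j+1)\eta n^{s_j}\le t_j\le(j+2)\eta n^{s_j}$, $0\le j<d$. Since $s_j\le s_{j+1}$, we have $t_j\le(j+2)\eta n^{s_{j+1}}\le t_{j+1}$ for $j<d-1$. Each $t_j$ with $j<d$ is at most $(d+1)\eta n$, so $\sum_{j<d}t_j\le\frac n2$ and $t_d\ge\frac n2\ge t_{d-1}$. Hence the box lies in $\mathcal{T}_n$, and its volume is $\eta^dn^{s_0+\dots+s_{d-1}}$. As $n^{s_j}\ge1$, we have $1+t_j\asymp n^{s_j}$ on the box for $j<d$, and also for $j=d$. Therefore $t_{a_i}^2/(1+t_{b_i})=O(n^{2s_{a_i}-s_{b_i}})=O(1)$ and $t_{\tau(E)}=O(n^0)=O(1)$. So $\widehat G=O(1)$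 on the box, and $\mathcal{J}_\sigma(c,n)\ge C^{-1}n^{\Omega_\sigma(s)}$.
\end{proof}

\begin{lemma}\label{lem:nonempty}
There is $\sigma\in\Sigma$ with $\mathcal{P}_\sigma\ne\emptyset$.
\end{lemma}

\begin{proof}
The point $x^f\in P_1$ of Proposition~\ref{prop:loss}(ii) lies in some $\Delta_1(\sigma)$, with coordinates $t\in\mathcal{T}_1$. Put $s_j=1$ if $t_j>0$ and $s_j=0$ otherwise. Then $s$ is nondecreasing and $s_d=1$. Since $\widehat G(t)\asymp G(x^f)=0$, we have $t_{a_i}=0$ for $i\in Q_\sigma$ and $t_{\tau(E)}=0$. So $s_{a_i}=0$ and $s_{\tau(E)}=0$, and $s\in\mathcal{P}_\sigma$.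
\end{proof}

\subsection*{The vertices are dyadic}

\begin{lemma}\label{lem:dyadic}
Every coordinate of a vertex of $\mathcal{P}_\sigma$ is $0$ or a power $2^j$ with $j\in\mathbb{Z}$. Hence $\alpha_\sigma\in\mathbb{Z}[\frac12]$ whenever $\mathcal{P}_\sigma\ne\emptyset$.
\end{lemma}

\begin{proof}
Let $s$ be a vertex, and call a constraint \emph{active} if it holds with equality at $s$. Then $s$ is the only solution of the system of active equations: if $s'\neq s$ were another, both points $s\pm\varepsilon(s'-s)$ would lie in $\mathcal{P}_\sigma$ for small $\varepsilon>0$, which is impossible at a vertex. Each active equation has one of the forms $s_d=1$, $s_j=0$, $s_j=s_{j+1}$, or $2s_a=s_b$, where the last one with $a=b$ means $s_a=0$. Form the graph on $\{0,\dots,d\}$ whose edges are the active equations in two different variables. Along an edge the coordinate is multiplied by $1$, $2$ or $\frac12$, so in the component of $d$ every $s_j$ is a power of $2$. Let $V$ be another component. Every active equation involving a variable from $V$ is homogeneous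 and involves only variables from $V$. Replacing $s_j$ by $2s_j$ for all $j\in V$ therefore gives another solution, and uniqueness forces $s_j=0$ on $V$.

A linear function on a nonempty polytope attains its maximum at a vertex, and $\Omega_\sigma$ has coefficients in $\frac12\mathbb{Z}$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:standard}]
Let $\alpha=\max\{\alpha_\sigma:\sigma\in\Sigma,\ \mathcal{P}_\sigma\ne\emptyset\}$. It is defined by Lemma~\ref{lem:nonempty}, dyadic by Lemma~\ref{lem:dyadic}, and does not depend on $c$. By \eqref{eq:cover}, \eqref{eq:model} and Lemma~\ref{lem:lp}, $\mathcal{I}_c(n)=n^{\alpha+o(1)}$ for every $c>0$. By Lemma~\ref{lem:integral}, $T_c(n)=n^{\alpha+o(1)}$ as $n\to\infty$ in $\mathcal{N}$, and \eqref{eq:sandwich} gives $W_n=\lambda^nn^{\alpha+o(1)}$ along $\mathcal{N}$.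
\end{proof}

This completes the proof of Proposition~\ref{prop:main} and of Theorem~\ref{thm:class}. The prime $2$ has two sources: the square roots in Stirling's formula, which give the coefficients $e_\ell/2$, and the quadratic vanishing of $\operatorname{KL}(\rho\|\theta)$ at $\rho=\theta\in(0,1)$, which gives the constraints $2s_{a_i}\le s_{b_i}$.

\begin{example}
In Examples~\ref{ex:run1} and~\ref{ex:run2} we have $d=2$, and $P_1$ is the triangle of points $(1-\kappa,\,1+\kappa,\,\kappa,\,\kappa,\,x_5,\,x_6)$ with $\kappa,x_5,x_6\ge0$ and $x_5+x_6=2-2\kappa$. On it $L_1=-\kappa\le0$ and $L_2=0$, while $L_3=\frac12(x_5-x_6)$ cuts it into two triangles exchanged by $x_5\leftrightarrow x_6$. The half $L_3\ge0$ has vertices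
\[
u_A=(1,1,0,0,1,1),\qquad u_B=(0,2,1,1,0,0),\qquad u_C=(1,1,0,0,2,0),
\]
and at $x=t_Au_A+t_Bu_B+t_Cu_C$ we have $|L_1|=t_B$, $N_1=2(t_A+t_B+t_C)$, $L_3=t_C$ and $N_3=2(t_A+t_C)$. If $t_B$ or $t_C$ is the largest coordinate, the constraint for $L_1$ or $L_3$ reads $2s_d\le s_d$, which contradicts $s_d=1$, and $\mathcal{P}_\sigma$ is empty. If $t_A$ is the largest, the constraints are $2s_B\le1$ and $2s_C\le1$, together with an ordering of $s_B$ and $s_C$. The forms $x_1,x_2,x_5,x_6,N_1,N_3$ have scale $1$, and $x_3=x_4=t_B$ and $N_2=2t_B$ have scale $s_B$, so by \eqref{eq:stirling} the three binomial coefficients contribute $-\frac12$, $-\frac12s_B$ and $-\frac12$. Thus $\Omega_\sigma=s_B+s_C-1-\frac12s_B$. For either ordering the maximum is attained at $s_B=s_C=\frac12$ and equals $-\frac14$, in agreement with Theorem~\ref{thm:counter}.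
\end{example}

\begin{thebibliography}{9}

\bibitem{notes}
\emph{206A Fall 2016 Combinatorics on Integer Sequences},
\texttt{http://www.math.ucla.edu/\%7Epak/courses/206-Fall-2016/206A-notes-fall-2016.pdf}

\bibitem{rock}
Rockafellar, \emph{Convex Analysis}.

\end{thebibliography}
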